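
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Real linear spans of biorthogonal expansions in $H^2\ominus BH^2$}


\begin{abstract}
Let $B$ be a Blaschke product with simple zeros $a_n$, and expand $f\in H^2\ominus BH^2$ formally as $\sum\lambda_n(1-\bar a_nz)^{-1}$, where $\lambda_n=\bigl(f,\frac{B}{B'(a_n)(z-a_n)}\bigr)$. The function $f$ always lies in the closed complex span of the terms of this expansion. We show that it need not lie in their closed real span: there are counterexamples whose zeros are equally spaced on hyperbolic circles tending to a boundary point, and the counterexample $f$ can have all $\lambda_n\ne0$. The proof rests on a criterion: the real statement holds for every $f$ if and only if the constant $1$ lies in the weak* closure of the set of bounded analytic functions that are real on the zero set and vanish at all but finitely many of its points. We also show that a single failure for $B$ produces a dense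 set of failures, which is of first category, that failure passes to larger zero sets, and that the statement holds for interpolating zero sets and for zeros on a hyperbolic geodesic. In our family of examples, with $\lceil c\log(k+1)\rceil$ points on the $k$-th circle, the statement holds for small $c$ and fails for large $c$.
\end{abstract}

\section{The question and the answer}

\subsection{The question}

Let $\mathbb D=\{z\in\mathbb C:|z|<1\}$ and $\mathbb T=\{|z|=1\}$, and let $\mathbf m$ be normalized Lebesgue measure on $\mathbb T$. The Hardy space $H^2$ of $\mathbb D$ is identified with a closed subspace of $L^2(\mathbb T)$ and carries the inner product $(f,g)=\int_{\mathbb T}f\bar g\,d\mathbf m$. Let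
\[
B(z)=\prod_{n=1}^\infty\frac{\bar a_n}{|a_n|}\cdot\frac{a_n-z}{1-\bar a_nz}
\]
be an infinite Blaschke product whose zeros $a_n\in\mathbb D\setminus\{0\}$ are simple, and put
\[
A=\{a_n\},\qquad K_B=H^2\ominus BH^2,\qquad k_n=\frac1{1-\bar a_nz},\qquad B_n=\frac{B}{B'(a_n)(z-a_n)} .
\]
For $f\in K_B$ let $\lambda_n=\lambda_n(f)=(f,B_n)$. The following question is taken from \cite{CRM}.

\begin{quote}
\emph{Does every $f\in K_B$ belong to the closure in $H^2$ of the set of finite linear combinations, with real coefficients, of the functions $\lambda_nk_n$, $n\ge1$?}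
\end{quote}

To see what is being asked, recall that $(u,k_n)=u(a_n)$ for $u\in H^2$. Both $k_n$ and $B_n$ lie in $K_B$. Indeed, for $u\in H^2$, $(Bu,k_n)=B(a_n)u(a_n)=0$. Since $\overline{(z-a_n)^{-1}}=z(1-\bar a_nz)^{-1}$ on $\mathbb T$, also
\[
\Bigl(Bu,\frac{B}{z-a_n}\Bigr)=\int_{\mathbb T}\frac{zu}{1-\bar a_nz}\,d\mathbf m=0 .
\]
Moreover $B_n(a_m)=\delta_{nm}$, so the two families are biorthogonal:
\begin{equation}\label{eq:biorth}
(k_m,B_n)=\overline{B_n(a_m)}=\delta_{mn}.
\end{equation}
If $f=\sum_{n\in S}c_nk_n$ is a finite sum, then \eqref{eq:biorth} gives $\lambda_n=c_n$ for $n\in S$ and $\lambda_n=0$ otherwise, so $f=\sum\lambda_nk_n$. Such sums are dense in $K_B$, because a function in $K_B$ that is orthogonal to all $k_n$ vanishes on $A$, hence lies in $BH^2$, hence is $0$. Thus the functions $\lambda_nk_n$ are the terms of a formal expansion $f\sim\sum\lambda_nk_n$. Nothing guarantees that the series converges, and the question is whether $f$ can be recovered from its terms by \emph{some} process that multiplies them by real numbers. With complex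 coefficients the phases of the terms play no role, and we shall see (Corollary~\ref{cor:complex}) that $f$ is always in the closed complex span.

Call $f\in K_B$ \emph{good} if it lies in the closed real span $V_f$ of $\{\lambda_nk_n\}$, and \emph{bad} otherwise. Call $B$, or its zero set $A$, \emph{good} if every $f\in K_B$ is good, and \emph{bad} otherwise. The simplest cases speak for a positive answer. Finite sums of kernels are good. So is every $f$ when $A$ is an interpolating sequence, or when $A$ lies on a diameter of $\mathbb D$ (Theorem~\ref{thm:good}). In the last case the reflection in the diameter is a symmetry of the whole problem. Nevertheless the answer is no.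

\subsection{Results}

\paragraph{The model family.} For $k\ge1$ let
\[
\alpha_k=1-2^{-k},\qquad r=\tfrac18,\qquad \tau_k(w)=\frac{w+\alpha_k}{1+\alpha_kw}.
\]
Let $N_k\ge1$ be integers with $\sum_kN_k2^{-k}<\infty$, and put
\[
A_k=\{\tau_k(re^{2\pi ij/N_k}):0\le j<N_k\},\qquad A=\bigcup_{k\ge1}A_k .
\]
So $A_k$ consists of $N_k$ points, equally spaced for the hyperbolic metric, on a hyperbolic circle of fixed radius about $\alpha_k$. We call $A_k$ the $k$-th \emph{ring}. Section~\ref{sec:neg} verifies that $A$ is the zero set of a Blaschke product with simple zeros in $\mathbb D\setminus\{0\}$.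

\begin{theorem}[Negative answer]\label{thm:neg}
If $\sum_k2^{-N_k/2}<\infty$, for example if $N_k=2k$, then the Blaschke product with zero set $A$ is bad. Consequently there is $f\in H^2\ominus BH^2$ that does not lie in the closed real span of $\{\lambda_n/(1-\bar a_nz)\}$.
\end{theorem}

The proof goes through a reformulation in $H^\infty$. Recall that $H^\infty$ is the dual of $L^1/H^1_0$, where $H^1_0=zH^1$, under the pairing $\langle\varphi,[\psi]\rangle=\int_{\mathbb T}\varphi\psi\,d\mathbf m$. The weak* topology below is the one given by this duality. Put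
\[
X=\operatorname{span}_{\mathbb R}\{B_n\}+BH^\infty,\qquad
Y=\{\varphi\in H^\infty:\varphi(a_n)\in\mathbb R\text{ for all }n\}.
\]
A bounded analytic function belongs to $X$ exactly when it is real on $A$ and zero at all but finitely many points of $A$. In particular $X\subset Y$.

\begin{theorem}[Criterion]\label{thm:crit}
The following are equivalent:
\begin{itemize}
\item[(a)] $B$ is good;
\item[(b)] there is no weak* continuous $\mathbb C$-linear functional $L$ on $H^\infty$ with $L(BH^\infty)=0$, $L(B_n)\in\mathbb R$ for all $n$, and $L(1)\notin\mathbb R$;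
\item[(c)] the constant $1$ is in the weak* closure of $X$;
\item[(d)] the weak* closure of $X$ is $Y$.
\end{itemize}
\end{theorem}

The same tools give more information on both sides.

\begin{theorem}[Size and persistence of the failure]\label{thm:size}
\begin{itemize}
\item[(i)] If $B$ is bad, then the bad $f$ form a dense $F_\sigma$ set of first category in $K_B$, and there is a bad $f$ with $\lambda_n(f)\ne0$ for all $n$.
\item[(ii)] If $A\subset A'$ are zero sets of Blaschke products with simple zeros and $A$ is bad, then $A'$ is bad.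
\end{itemize}
\end{theorem}

In particular, for $N_k=2k$ in the model family there is a bad $f$ with all $\lambda_n\ne0$.

\begin{theorem}[Good zero sets]\label{thm:good}
$B$ is good if $A$ is an interpolating sequence, or if $A$ lies on a hyperbolic geodesic of\/ $\mathbb D$.
\end{theorem}

\begin{theorem}[The model family]\label{thm:model}
There is an absolute constant $C$ such that, in the model family, with $N_k^*=\sum_{j\ge1}N_j2^{-|j-k|}$, the product $B$ is good whenever $\sum_ke^{-CN_k^*}=\infty$. Hence for $N_k=\lceil c\log(k+1)\rceil$ the product $B$ is good for all sufficiently small $c>0$ and bad for $c>2/\log2$.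
\end{theorem}

The numbers $N_k^*$ are finite because $\sum_jN_j2^{-j}<\infty$.

\subsection{The idea}\label{sec:idea}

By Theorem~\ref{thm:crit} we must see why the constant $1$ might \emph{not} be approximable by functions that are real on $A$ and vanish at all but finitely many points of $A$.

\emph{Reality on a circle is rigid.} Suppose first that $\varphi=\sum_{m\ge0}c_mz^m$ is bounded by $1$ in $\mathbb D$ and real on the whole circle $|z|=r$. The Fourier coefficients of $t\mapsto\varphi(re^{it})$ with indices $p$ and $-p$ are then complex conjugates. For $p\ge1$ they are $c_pr^p$ and $0$, so $\varphi$ is constant. Now let $\varphi$ be real only at the four points $r,ir,-r,-ir$, and take discrete Fourier coefficients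
\[
\hat s(p)=\frac14\sum_{j=0}^3\varphi(ri^j)i^{-jp}=c_pr^p+c_{p+4}r^{p+4}+\cdots\qquad(0\le p\le3).
\]
Reality gives $\hat s(1)=\overline{\hat s(3)}$. Since $|c_m|\le1$,
\[
|c_1|r\le|\hat s(3)|+\sum_{l\ge1}r^{1+4l}\le\frac{r^3+r^5}{1-r^4},
\qquad |c_1|\le\frac{r^2}{1-r^2}=\frac1{63}\quad\text{for }r=\tfrac18 .
\]
Four real values already force the linear coefficient to be small. With $N$ points we shall get $|c_p|\le2r^{N-2p}$ for $1\le p\le N/2$, and it follows that $\varphi$ differs from $\varphi(0)$ by at most $6\cdot2^{-N/2}$ on $|z|\le\frac12$ (Lemma~\ref{lem:rigid}). Two points would not force $c_1$ to be small, since $\varphi(z)=z$ is real at $\pm r$.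

\emph{Rigidity propagates from ring to ring.} Each center $\alpha_{k+1}$ is within pseudohyperbolic distance $\frac12$ of $\alpha_k$. So every $\varphi\in Y$ satisfies $|\varphi(\alpha_{k+1})-\varphi(\alpha_k)|\le6\cdot2^{-N_k/2}\|\varphi\|$. Suppose that $\sum2^{-N_k/2}<\infty$ and that a \emph{bounded} sequence $\varphi_m\in X$ tends to $1$ pointwise in $\mathbb D$. For fixed $m$, $\varphi_m$ vanishes on all rings far out, so by rigidity $\varphi_m(\alpha_k)\to0$ as $k\to\infty$, and
\[
\varphi_m(\alpha_1)=-\sum_{k\ge1}\bigl(\varphi_m(\alpha_{k+1})-\varphi_m(\alpha_k)\bigr).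
\]
The terms have a summable majorant independent of $m$, and each tends to $0$ as $m\to\infty$. Hence $\varphi_m(\alpha_1)\to0$, which contradicts $\varphi_m(\alpha_1)\to1$. In short, functions in $Y$ do not have enough room to descend from $1$ to $0$ along the rings.

A point in the weak* closure of a subspace need not be a limit of a bounded sequence from it, so this is not yet a proof. The remedy is to turn the telescoping sum into a weak* continuous functional; this is done in Section~\ref{sec:neg}. Conversely, when $\sum_ke^{-CN_k^*}=\infty$ there is enough room, and a $\bar\partial$-construction produces the descending functions (Section~\ref{sec:model}).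

\section{Standard facts}\label{sec:facts}

We use the following standard facts.

\begin{itemize}
\item[(F1)] A function in $H^p$, $p\in\{1,2,\infty\}$, that vanishes on $A$ belongs to $BH^p$. (The zeros of $B$ are simple.)
\item[(F2)] Every $F\in H^1$ is a product $F=F_1F_2$ with $F_1,F_2\in H^2$.
\item[(F3)] A function $\psi\in L^1(\mathbb T)$ with $\int z^j\psi\,d\mathbf m=0$ for all $j\ge0$ belongs to $H^1_0$. The annihilator of $H^1_0$ in $L^\infty=(L^1)^*$ is $H^\infty$.
\item[(F4)] The weak* continuous $\mathbb C$-linear functionals on $H^\infty$ are $\varphi\mapsto\int\varphi\psi\,d\mathbf m$ with $\psi\in L^1$. Closed balls of $H^\infty$ are weak* compact, and metrizable because $L^1$ is separable. So every bounded sequence in $H^\infty$ has a weak* convergent subsequence.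
\item[(F5)] A measure $\nu\ge0$ on $\mathbb D$ is a \emph{Carleson measure} if, for some $\gamma$, $\nu(Q)\le\gamma h$ for every box $Q=\{se^{it}:1-h\le s<1,\ |t-t_0|\le h/2\}$, $0<h\le1$. In that case $\int_{\mathbb D}|F|\,d\nu\le C\gamma\|F\|_{H^1}$ for all $F\in H^1$, with an absolute constant $C$ (the Carleson embedding theorem for $H^1$; see \cite{Garnett}).
\end{itemize}

For $a\in\mathbb D$, evaluation $\delta_a:\varphi\mapsto\varphi(a)=\int\varphi\,(1-a\bar z)^{-1}d\mathbf m$ is weak* continuous on $H^\infty$ and has norm at most $1$. Therefore $Y$ is weak* closed. For fixed $\varphi\in H^\infty$ the map $h\mapsto\varphi h$ is weak* continuous, because $\varphi\psi\in L^1$ for $\psi\in L^1$. By (F1),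
\begin{equation}\label{eq:mod}
\varphi B_n-\varphi(a_n)B_n\in BH^\infty\qquad(\varphi\in H^\infty).
\end{equation}
The spaces $K_B$, $BH^p$ and the functions $B_n$ do not change if $B$ is multiplied by a unimodular constant, and reordering the zeros only relabels the $B_n$. So goodness depends on $A$ alone.

Write $\rho(z,w)=\bigl|\frac{z-w}{1-\bar wz}\bigr|$ for the pseudohyperbolic distance. It is a metric, invariant under automorphisms of $\mathbb D$, and $|B(z)|=\prod_n\rho(z,a_n)$.

\section{The criterion}\label{sec:crit}

Here is why multipliers enter. For $\varphi\in H^\infty$ and $f\in K_B$ let $f_\varphi$ be the orthogonal projection of $\bar\varphi f$ to $H^2$, so $(f_\varphi,u)=(f,\varphi u)$ for $u\in H^2$. If $\varphi=\sum_{n\in S}t_nB_n+Bh\in X$ with $S$ finite, $t_n$ real and $h\in H^\infty$, then formula \eqref{eq:LBn} below says that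
\[
f_\varphi=\sum_{n\in S}t_n\lambda_nk_n .
\]
So the finite real combinations of the $\lambda_nk_n$ are exactly the $f_\varphi$ with $\varphi\in X$. If $1$ is the weak* limit of a net of such $\varphi$, then $f_\varphi\to f$ weakly along the net, and $f\in V_f$ because norm closed real subspaces are weakly closed. The substance of the criterion is the converse. It needs the fact that \emph{every} weak* continuous functional killing $BH^\infty$ comes from a single pair $f,g\in K_B$.

\begin{lemma}\label{lem:L}
\begin{itemize}
\item[(i)] For $f\in K_B$ and $g\in H^2$ the functional $L_{f,g}(\varphi)=(\varphi g,f)$ is weak* continuous on $H^\infty$, vanishes on $BH^\infty$, and satisfies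
\begin{equation}\label{eq:LBn}
L_{f,g}(B_n)=g(a_n)\overline{\lambda_n(f)}=\overline{(\lambda_nk_n,g)},\qquad L_{f,g}(1)=\overline{(f,g)} .
\end{equation}
\item[(ii)] Every weak* continuous $\mathbb C$-linear $L$ on $H^\infty$ with $L(BH^\infty)=0$ equals $L_{f,g}$ for some $f,g\in K_B$.
\item[(iii)] If such an $L$ satisfies $L(B_n)=0$ for all $n$, then $L=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The functional is weak* continuous because $g\bar f\in L^1$, and it kills $BH^\infty$ because $f\perp BH^2$. Further,
\[
B_ng-g(a_n)B_n=B\,\frac{g-g(a_n)}{B'(a_n)(z-a_n)}\in BH^2 ,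
\]
so $(B_ng,f)=g(a_n)(B_n,f)=g(a_n)\overline{\lambda_n}$. On the other hand $(\lambda_nk_n,g)=\lambda_n\overline{(g,k_n)}=\lambda_n\overline{g(a_n)}$. Finally $L_{f,g}(1)=(g,f)$.

(ii) Write $L(\varphi)=\int\varphi\psi\,d\mathbf m$ with $\psi\in L^1$. Since $\int z^jB\psi\,d\mathbf m=L(z^jB)=0$ for $j\ge0$, (F3) gives $B\psi\in H^1_0$. Hence
\begin{equation}\label{eq:psi}
\psi=\bar BzF,\qquad F\in H^1 .
\end{equation}
By (F2) write $F=F_1F_2$ with $F_i\in H^2$. Then $L(\varphi)=(\varphi F_1,B\bar z\bar F_2)$. Let $f$ be the orthogonal projection of $B\bar z\bar F_2$ to $H^2$. For $u\in H^2$,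
\[
(f,Bu)=(B\bar z\bar F_2,Bu)=\int\overline{zF_2u}\,d\mathbf m=0 ,
\]
so $f\in K_B$, and $L(\varphi)=(\varphi F_1,f)$ because $\varphi F_1\in H^2$. Write $F_1=g+Bu$ with $g\in K_B$ and $u\in H^2$. As $(\varphi Bu,f)=0$, we get $L(\varphi)=(\varphi g,f)$.

(iii) With $F$ from \eqref{eq:psi}, Cauchy's formula gives
\[
L(B_n)=\int B_n\bar BzF\,d\mathbf m=\frac1{B'(a_n)}\int_{\mathbb T}\frac{zF}{z-a_n}\,d\mathbf m=\frac{F(a_n)}{B'(a_n)} .
\]
If all these numbers vanish, then $F\in BH^1$ by (F1). So $\psi=\bar BzF\in zH^1=H^1_0$, and $L=0$.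
\end{proof}

\begin{corollary}\label{cor:complex}
Every $f\in K_B$ lies in the closed complex span of $\{\lambda_n(f)k_n\}$.
\end{corollary}

\begin{proof}
Let $g\in K_B$ with $(\lambda_nk_n,g)=0$ for all $n$. Then $L_{f,g}(B_n)=0$ for all $n$, so $L_{f,g}=0$ and $(f,g)=\overline{L_{f,g}(1)}=0$.
\end{proof}

For real coefficients the hypothesis ``$L(B_n)=0$'' weakens to ``$L(B_n)$ is real'', and the question becomes whether $L(1)$ must then be real.

\begin{proof}[Proof of Theorem~\ref{thm:crit}]
\emph{(a)$\Leftrightarrow$(b).} In the real Hilbert space $K_B$ with inner product $\operatorname{Re}(\cdot,\cdot)$, we have $f\notin V_f$ if and only if some $g_0\in K_B$ has $\operatorname{Re}(\lambda_nk_n,g_0)=0$ for all $n$ and $\operatorname{Re}(f,g_0)\ne0$. Put $g=ig_0$. Since $(h,g)=-i(h,g_0)$, this says that $f$ is bad if and only if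
\begin{equation}\label{eq:bad}
\text{there is }g\in K_B\text{ with }(\lambda_nk_n,g)=\lambda_n\overline{g(a_n)}\in\mathbb R\ \text{ for all }n,\quad (f,g)\notin\mathbb R .
\end{equation}
By Lemma~\ref{lem:L}(i), the condition on $g$ in \eqref{eq:bad} means precisely that $L_{f,g}$ is a functional of the kind excluded in (b). By Lemma~\ref{lem:L}(ii) every functional of that kind is $L_{f,g}$ for some $f,g\in K_B$. So a bad $f$ exists if and only if (b) fails.

\emph{(b)$\Leftrightarrow$(c).} By the Hahn--Banach theorem, $1$ is outside the weak* closure of the real subspace $X$ if and only if there is a weak* continuous $\mathbb R$-linear $M:H^\infty\to\mathbb R$ with $M|_X=0$ and $M(1)\ne0$. Given $M$, put $L(\varphi)=M(i\varphi)+iM(\varphi)$. Then $L$ is weak* continuous, and $L(i\varphi)=-M(\varphi)+iM(i\varphi)=iL(\varphi)$, so $L$ is $\mathbb C$-linear. It vanishes on $BH^\infty$ because $BH^\infty$ is a complex subspace contained in $X$. Also $\operatorname{Im}L(B_n)=M(B_n)=0$ and $\operatorname{Im}L(1)=M(1)\ne0$. Conversely, if $L$ is a functional of the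 kind excluded in (b), then $M=\operatorname{Im}L$ vanishes on $X$ and $M(1)\ne0$.

\emph{(c)$\Leftrightarrow$(d).} Since $X\subset Y$ and $Y$ is weak* closed, the closure of $X$ is always contained in $Y$. As $1\in Y$, (d) implies (c). Assume (c) and let $\varphi\in Y$. By \eqref{eq:mod} and since $\varphi(a_n)$ is real, $\varphi X\subset X$. Multiplication by $\varphi$ is weak* continuous, so $\varphi=\varphi\cdot1$ is in the weak* closure of $X$.
\end{proof}

\section{Rigidity on a ring, and the negative answer}\label{sec:neg}

\subsection{The zero set is admissible}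

With $s=2^{-k}$ we have
\[
\rho(\alpha_k,\alpha_{k+1})=\frac{s/2}{1-(1-s)(1-s/2)}=\frac1{3-s}\in\bigl(\tfrac13,\tfrac12\bigr).
\]
On the real axis $\rho$ increases as the points move apart, so $\rho(\alpha_k,\alpha_l)>\frac13$ for $k\ne l$. Since $\frac18+\frac18<\frac13$, the triangle inequality shows that the circles $\rho(z,\alpha_k)=\frac18$ are disjoint. As each $\tau_k$ is injective, the points of $A$ are distinct. Moreover $0\notin A$, because $\rho(0,\alpha_k)=\alpha_k\ge\frac12$. For $|u|\le\frac18$,
\[
1-\tau_k(u)=2^{-k}\,\frac{1-u}{1+\alpha_ku},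
\]
and $|1-u|$ and $|1+\alpha_ku|$ lie in $[\frac78,\frac98]$. Hence
\begin{equation}\label{eq:dist}
\tfrac79\le2^k|1-a|\le\tfrac97\qquad(a\in A_k).
\end{equation}
In particular $1-|a|\le\frac97\,2^{-k}$ for $a\in A_k$, so $\sum_{a\in A}(1-|a|)\le\frac97\sum_kN_k2^{-k}<\infty$, which is the Blaschke condition.

\subsection{Rigidity}

\begin{lemma}\label{lem:rigid}
Let $N\ge1$ be an integer, $\omega=e^{2\pi i/N}$, $r=\frac18$. Let $\varphi\in H^\infty$, $\|\varphi\|\le1$, and suppose $\varphi(r\omega^j)\in\mathbb R$ for $0\le j<N$. Then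
\[
|\varphi(z)-\varphi(0)|\le6\cdot2^{-N/2}\qquad(|z|\le\tfrac12).
\]
\end{lemma}

\begin{proof}
If $N=1$ the left side is at most $2\le6/\sqrt2$. Let $N\ge2$ and write $\varphi=\sum c_mz^m$, so $|c_m|\le1$. For $1\le p\le N-1$ put
\[
\hat s(p)=\frac1N\sum_{j=0}^{N-1}\varphi(r\omega^j)\omega^{-jp}=\sum_{l\ge0}c_{p+lN}\,r^{p+lN}.
\]
The values $\varphi(r\omega^j)$ are real, so $\hat s(p)=\overline{\hat s(N-p)}$. Therefore
\[
|c_p|r^p\le|\hat s(N-p)|+\sum_{l\ge1}r^{p+lN}\le\frac{r^{N-p}+r^{N+p}}{1-r^N}
=r^{N-p}\,\frac{1+r^{2p}}{1-r^N}\le2r^{N-p},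
\]
since $(1+r^{2p})/(1-r^N)\le\frac{65}{63}$. Thus $|c_p|\le2r^{N-2p}$. We use this bound for $p\le N/2$, and $|c_p|\le1$ for larger $p$. Let $K=\lfloor N/2\rfloor\le N-1$. If $p=K-q$ with $0\le q<K$, then $N-2p\ge2q$ and $|c_p|\le2r^{2q}$. So for $|z|\le\frac12$
\[
|\varphi(z)-\varphi(0)|\le2\sum_{q\ge0}r^{2q}2^{q-K}+\sum_{p>K}2^{-p}
=\Bigl(\frac{64}{31}+1\Bigr)2^{-K}\le4\cdot2^{-K}\le4\sqrt2\cdot2^{-N/2},
\]
because $2r^2=\frac1{32}$ and $K\ge(N-1)/2$. Finally $4\sqrt2<6$.
\end{proof}

For $0\ne\varphi\in Y$ apply the lemma to $\varphi\circ\tau_k/\|\varphi\|$. The set $\{\rho(z,\alpha_k)\le\frac12\}$ is $\tau_k(\{|w|\le\frac12\})$; it contains $A_k$ and $\alpha_{k+1}$. Hence for $\varphi\in Y$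
\begin{equation}\label{eq:rigid}
|\varphi(z)-\varphi(\alpha_k)|\le6\cdot2^{-N_k/2}\|\varphi\|\qquad\text{for }z=\alpha_{k+1}\text{ and for }z\in A_k .
\end{equation}

\subsection{A weak* continuous limit functional}

Assume $\sum_k2^{-N_k/2}<\infty$. By \eqref{eq:rigid}, for every $\varphi\in Y$ the limit $\lim_k\varphi(\alpha_k)$ exists. It equals $1$ for $\varphi=1$ and, as we shall see, $0$ on $X$. To separate $1$ from the weak* closure of $X$ we need a weak* continuous functional on $H^\infty$ whose restriction to $Y$ is the real part of this limit. The telescoping series of evaluations representing the limit has no reason to converge in norm on $H^\infty$. It does converge in norm on $Y$, because there its $k$-th term has norm at most $6\cdot2^{-N_k/2}$. Duality lets us correct the terms, without changing them on $Y$, so that they become small on all of $H^\infty$.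

\begin{proof}[Proof of Theorem~\ref{thm:neg}]
Regard $E=L^1/H^1_0$ as a real Banach space. Its real dual is $H^\infty$ under the pairing $\operatorname{Re}\langle\varphi,e\rangle$, with the same norm and the same weak* topology, since $\operatorname{Im}\langle\varphi,e\rangle=\operatorname{Re}\langle\varphi,-ie\rangle$. Let $\delta_\alpha\in E$ represent evaluation at $\alpha$, put $e_k=\delta_{\alpha_{k+1}}-\delta_{\alpha_k}$, and let
\[
Y_\perp=\{e\in E:\operatorname{Re}\langle\varphi,e\rangle=0\text{ for all }\varphi\in Y\}.
\]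
Because $Y$ is weak* closed, the annihilator of $Y_\perp$ in $H^\infty$ is $Y$. So $Y$ is the dual of $E/Y_\perp$, and \eqref{eq:rigid} gives
\[
\operatorname{dist}(e_k,Y_\perp)=\sup\{\operatorname{Re}\langle\varphi,e_k\rangle:\varphi\in Y,\ \|\varphi\|\le1\}\le6\cdot2^{-N_k/2}.
\]
Choose $y_k\in Y_\perp$ with $\|e_k-y_k\|\le7\cdot2^{-N_k/2}$. The series
\[
e=\delta_{\alpha_1}+\sum_{k\ge1}(e_k-y_k)
\]
converges in $E$. Let $M(\varphi)=\operatorname{Re}\langle\varphi,e\rangle$, an $\mathbb R$-linear weak* continuous functional on $H^\infty$. Since each $y_k$ annihilates $Y$, for $\varphi\in Y$ we have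
\[
M(\varphi)=\operatorname{Re}\varphi(\alpha_1)+\sum_{k\ge1}\operatorname{Re}\bigl(\varphi(\alpha_{k+1})-\varphi(\alpha_k)\bigr)=\lim_{k\to\infty}\operatorname{Re}\varphi(\alpha_k).
\]
Thus $M(1)=1$. If $\varphi\in X$, then $\varphi$ vanishes at all but finitely many points of $A$, hence on the whole ring $A_k$ for all large $k$. For these $k$, \eqref{eq:rigid} with $z\in A_k$ gives $|\varphi(\alpha_k)|\le6\cdot2^{-N_k/2}\|\varphi\|$, which tends to $0$ because $N_k\to\infty$. So $M=0$ on $X$. Hence $1$ is not in the weak* closure of $X$, and $B$ is bad by Theorem~\ref{thm:crit}.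

For $N_k=2k$ both $\sum N_k2^{-k}$ and $\sum2^{-N_k/2}=\sum2^{-k}$ converge, so examples exist.
\end{proof}

\begin{remark}\label{rem:trace}
A bad $f$ can be traced through the proofs: put $L(\varphi)=M(i\varphi)+iM(\varphi)$ and write $L=L_{f,g}$ as in the proof of Lemma~\ref{lem:L}(ii). This $f$ is bad, and $g$ is a witness in the sense of \eqref{eq:bad}. Some growth of the $N_k$ is needed: if $N_k\le2$ for all $k$, then $A$ lies on the real axis and $B$ is good by Theorem~\ref{thm:good}.
\end{remark}

\section{Size and persistence of the failure}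

\begin{proof}[Proof of Theorem~\ref{thm:size}]
\emph{(i) Density.} We show that adding a finite sum of kernels to a bad function leaves it bad. Let $f$ be bad, let $g$ be as in \eqref{eq:bad}, and let $p=\sum_{n\in S}c_nk_n$ with $S$ finite and $c_n\in\mathbb C$. By \eqref{eq:biorth}, $\lambda_n(f+p)=\lambda_n(f)$ for $n\notin S$. On $S$ the coefficients change arbitrarily, so we change the witness in order to ignore them:
\[
g'=g-\sum_{n\in S}g(a_n)B_n\in K_B .
\]
Then $g'(a_n)=0$ for $n\in S$ and $g'(a_n)=g(a_n)$ for $n\notin S$. So $\lambda_n(f+p)\overline{g'(a_n)}\in\mathbb R$ for all $n$. Furthermore $(p,g')=\sum_{n\in S}c_n\overline{g'(a_n)}=0$ and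
\[
(f,g')=(f,g)-\sum_{n\in S}\lambda_n(f)\overline{g(a_n)} ,
\]
where the last sum is real. Hence $(f+p,g')\notin\mathbb R$, and $f+p$ is bad. As the sums $p$ are dense in $K_B$, so are the functions $f+p$.

\emph{Category.} The good $f$ form the set $\bigcap_{j\ge1}G_j$, where
\[
G_j=\bigcup_{c}\ \Bigl\{f\in K_B:\Bigl\|f-\sum_nc_n\lambda_n(f)k_n\Bigr\|<\tfrac1j\Bigr\}
\]
and $c$ ranges over finitely supported real sequences. Each set in braces is open, because $f\mapsto\lambda_n(f)$ is continuous, so $G_j$ is open. Every finite sum $p=\sum_{n\in S}c_nk_n$ with complex $c_n$ is good, since $p=\sum_{n\in S}\lambda_n(p)k_n$. Thus each $G_j$ is dense, and the bad set is the countable union of the closed sets $K_B\setminus G_j$, which have empty interior.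

\emph{All $\lambda_n\ne0$.} Let $L$ be a functional of the kind excluded in (b) of Theorem~\ref{thm:crit}; it exists because $B$ is bad. Choose real $\epsilon_n$ with $\sum|\epsilon_n|<\infty$ and $L(B_n)+\epsilon_n\ne0$ for all $n$, and put $L'=L+\sum\epsilon_n\delta_{a_n}$. The series converges in the predual, because $\|\delta_{a_n}\|\le1$. So $L'$ is weak* continuous, and it kills $BH^\infty$. Also $L'(B_n)=L(B_n)+\epsilon_n$ is real and nonzero, and $L'(1)=L(1)+\sum\epsilon_n\notin\mathbb R$. Write $L'=L_{f,g}$ with $f,g\in K_B$. Then $f$ is bad by \eqref{eq:bad}, and $g(a_n)\overline{\lambda_n(f)}=L'(B_n)\ne0$ for all $n$.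

\emph{(ii)} Let $B$ be the Blaschke product with zero set $A$, and let $L$ be a functional of the kind excluded in (b) for $B$. Let $\widetilde B$ be the Blaschke product with zero set $A'$ and let $\widetilde B_a$, $a\in A'$, be the corresponding functions. Then $\widetilde BH^\infty\subset BH^\infty$, so $L(\widetilde BH^\infty)=0$. If $a=a_n\in A$, then $\widetilde B_a-B_n$ vanishes on $A$, so $L(\widetilde B_a)=L(B_n)\in\mathbb R$. If $a\in A'\setminus A$, then $\widetilde B_a$ vanishes on $A$ and $L(\widetilde B_a)=0$. Since $L(1)\notin\mathbb R$, the same $L$ shows that $\widetilde B$ is bad.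
\end{proof}

\section{Two geometric conditions that make $B$ good}\label{sec:good}

Recall that $A$ is an interpolating sequence if every bounded sequence of values on $A$ is taken by some function in $H^\infty$. By the open mapping theorem, this function can then be chosen with norm at most a constant times the supremum of the moduli of the values.

\begin{proof}[Proof of Theorem~\ref{thm:good}]
\emph{Interpolating sequences.} There are uniformly bounded $\varphi_m\in H^\infty$ with $\varphi_m(a_n)=1$ for $n\le m$ and $\varphi_m(a_n)=0$ for $n>m$. They belong to $X$. By (F4) a subsequence converges weak* to some $\varphi$, and $\varphi(a_n)=1$ for all $n$ because evaluations are weak* continuous. Hence $1-\varphi\in BH^\infty\subset X$, and $1=\varphi+(1-\varphi)$ is in the weak* closure of $X$. So (c) of Theorem~\ref{thm:crit} holds.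

\emph{Geodesics.} Reflection in the geodesic turns a functional $L$ with all $L(B_n)$ real into another one with the same values at the $B_n$, hence into itself. In detail, let $\tau$ be an automorphism of $\mathbb D$ that maps the diameter $(-1,1)$ onto the geodesic, and let $\sigma(z)=\tau\bigl(\overline{\tau^{-1}(z)}\bigr)$. This is an anticonformal involution of $\mathbb D$ that fixes every point of the geodesic and is a diffeomorphism on $\mathbb T$. For $\varphi\in H^\infty$ put $\varphi^\flat=\overline{\varphi\circ\sigma}\in H^\infty$. Let $L(\varphi)=\int\varphi\psi\,d\mathbf m$ satisfy $L(BH^\infty)=0$ and $L(B_n)\in\mathbb R$ for all $n$, and put $L^\flat(\varphi)=\overline{L(\varphi^\flat)}$. This is $\mathbb C$-linear, and it is weak* continuous, since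
\[
L^\flat(\varphi)=\int(\varphi\circ\sigma)\,\bar\psi\,d\mathbf m=\int\varphi\,\overline{(\psi\circ\sigma)}\,J\,d\mathbf m ,
\]
where $J$ is the bounded density of the image of $\mathbf m$ under $\sigma$. Since $\sigma$ fixes $A$ pointwise, $\varphi^\flat(a_n)=\overline{\varphi(a_n)}$. So the functions in $(BH^\infty)^\flat$ vanish on $A$, and $L^\flat$ kills $BH^\infty$. Likewise $B_n^\flat-B_n$ vanishes on $A$, so $L^\flat(B_n)=\overline{L(B_n)}=L(B_n)$. By Lemma~\ref{lem:L}(iii), applied to $L-L^\flat$, we have $L=L^\flat$. Hence $L(1)=L^\flat(1)=\overline{L(1)}$ is real, and (b) of Theorem~\ref{thm:crit} holds.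
\end{proof}

\section{The border in the model family}\label{sec:model}

In Section~\ref{sec:neg}, a function in $Y$ of norm at most $1$ could change only by at most a constant times $2^{-N_k/2}$ between consecutive rings, and a convergent sum of these allowances prevented a descent from $1$ to $0$. Here we construct a descent when the sum of the allowances $e^{-CN_k^*}$ diverges. When $N_k^*$ is comparable to $N_k$, as for logarithmic growth, the two conditions differ only by constants in the exponent.

We prescribe a smooth real function $\psi$ that is constant near every point of $A$ and descends in thin annuli between the rings, and then make it analytic by subtracting $B$ times a solution of a $\bar\partial$-equation. The correction vanishes on $A$, so the values there are preserved. The price is a division by $B$, so what matters is the size of $|B|$ on the annuli.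

Throughout, $dA$ in an integral or a measure denotes area measure (not to be confused with the zero set $A$), and $\bar\partial=\frac12(\partial_x+i\partial_y)$.

\begin{lemma}\label{lem:dbar}
Suppose there are real-valued $\psi_m\in C^2(\mathbb D)$, $m\ge1$, with $0\le\psi_m\le1$, constant near each $a_n$ and zero at all but finitely many $a_n$, such that $\psi_m(a_n)\to1$ as $m\to\infty$ for each $n$. Let $\mu_m=\bar\partial\psi_m/B$, set to $0$ where $\bar\partial\psi_m=0$. If each $\mu_m$ is bounded on $\mathbb D$ and the measures $|\mu_m|\,dA$ are Carleson with a common bound $\gamma$ in \textup{(F5)}, then $B$ is good.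
\end{lemma}

\begin{proof}
Fix $m$ and drop it from the notation. Since $\mu$ vanishes near the zeros of $B$, it belongs to $C^1(\mathbb D)$, and it is bounded. Put
\[
v(z)=\frac1\pi\int_{\mathbb D}\frac{\mu(\zeta)}{z-\zeta}\,dA(\zeta).
\]
This is the convolution of a bounded, compactly supported function with a locally integrable one, so $v$ is continuous on $\mathbb C$. Also $v\in C^1(\mathbb D)$ and $\bar\partial v=\mu$ in $\mathbb D$. The supremum of $|v|$ may depend on $m$. We therefore replace $v$ by $v-w$ with $w\in H^\infty$ and estimate the best choice of $w$ by duality.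

By (F3), $H^\infty$ is the annihilator of $H^1_0=zH^1$ in $L^\infty$, so
\[
\operatorname{dist}_{L^\infty(\mathbb T)}(v,H^\infty)=\sup\Bigl\{\Bigl|\int_{\mathbb T}vzF\,d\mathbf m\Bigr|:F\in H^1,\ \|F\|_{H^1}\le1\Bigr\}.
\]
As $d\mathbf m=dz/(2\pi iz)$ on $\mathbb T$, Fubini's theorem and Cauchy's formula give
\[
\int_{\mathbb T}vzF\,d\mathbf m=\frac1{2\pi i}\int_{\mathbb T}vF\,dz
=\frac1\pi\int_{\mathbb D}\mu(\zeta)\,\frac1{2\pi i}\int_{\mathbb T}\frac{F(z)}{z-\zeta}\,dz\,dA(\zeta)
=\frac1\pi\int_{\mathbb D}\mu F\,dA .
\]
Fubini's theorem applies because $\mu$ is bounded, $F\in L^1(\mathbb T)$, and $\int_{\mathbb D}|z-\zeta|^{-1}dA(\zeta)\le2\pi$ for every $z$ (replace $\mathbb D$ by the disk of the same area centered at $z$). By (F5) the right side is at most a constant $C_0$ that does not depend on $m$. The distance is attained, by weak* compactness, so there is $w\in H^\infty$ with $\|v-w\|_{L^\infty(\mathbb T)}\le C_0$.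

Let $\varphi=\psi-B(v-w)$. It is bounded in $\mathbb D$, and $\bar\partial\varphi=\bar\partial\psi-B\mu=0$, so $\varphi\in H^\infty$. Since $0\le\psi\le1$ and $v$ is continuous up to $\mathbb T$, the radial limits of $\varphi$ have modulus at most $1+C_0$ almost everywhere. So $\|\varphi\|\le1+C_0$. Moreover $\varphi(a_n)=\psi(a_n)$ is real, and zero for all but finitely many $n$. Hence $\varphi\in X$.

Restoring $m$, we have a bounded sequence $\varphi_m\in X$ with $\varphi_m(a_n)\to1$ for every $n$. A weak* limit $\varphi$ of a subsequence equals $1$ on $A$, so $1-\varphi\in BH^\infty\subset X$, and $1$ is in the weak* closure of $X$. Thus $B$ is good by Theorem~\ref{thm:crit}.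
\end{proof}

From here on $B$ and $A$ belong to the model family.

\subsection{A lower bound for $B$ between the rings}

By \eqref{eq:dist} the ring $A_k$ lies in $\{\frac79\le2^k|1-z|\le\frac97\}$ and the next one, $A_{k+1}$, in $\{\frac7{18}\le2^k|1-z|\le\frac9{14}\}$. Since $\frac9{14}<\frac23<\frac34<\frac79$, the sets
\[
S_k=\{z\in\mathbb D:\tfrac23\le2^k|1-z|\le\tfrac34\}\qquad(k\ge1)
\]
separate consecutive rings. They are pairwise disjoint and contain no point of $A$.

\begin{lemma}\label{lem:lower}
There is an absolute constant $C$ such that $|B(z)|\ge e^{-CN_k^*}$ for $z\in S_k$, $k\ge1$.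
\end{lemma}

\begin{proof}
Let $z\in S_k$, $a\in A_j$, $x=|1-z|$, $y=|1-a|$. We first compare $x$ and $y$, using \eqref{eq:dist}. If $j\le k$, then
\[
\frac yx\ge\frac{7/9}{3/4}\,2^{k-j}=\frac{28}{27}\,2^{k-j}.
\]
If $j\ge k+1$, then
\[
\frac xy\ge\frac{2/3}{9/7}\,2^{j-k}=\frac{14}{27}\,2^{j-k}\ge\frac{28}{27}.
\]
In both cases
\[
\frac{\max(x,y)}{\min(x,y)}\ge\frac{28}{27},\qquad
\frac{\min(x,y)}{\max(x,y)}\le2\cdot2^{-|j-k|}.
\]
Next, $|z-a|\ge|x-y|$ and $|1-\bar az|=|(1-\bar a)+\bar a(1-z)|\le x+y$. Therefore
\[
\rho(z,a)\ge\frac{|x-y|}{x+y}\ge\frac{28-27}{28+27}=\frac1{55}.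
\]
Also $|1-\bar az|\ge|z-a|\ge|x-y|\ge\frac1{28}\max(x,y)$. With $1-|z|^2\le2x$ and $1-|a|^2\le2y$ we get
\[
1-\rho(z,a)^2=\frac{(1-|z|^2)(1-|a|^2)}{|1-\bar az|^2}\le\frac{4xy\cdot28^2}{\max(x,y)^2}\le8\cdot28^2\cdot2^{-|j-k|}.
\]
Since $\log\frac1t/(1-t)$ is bounded for $55^{-2}\le t<1$, we have $\log\frac1\rho=\frac12\log\frac1{\rho^2}\le C'(1-\rho^2)$ for $\rho\ge\frac1{55}$ with an absolute $C'$. Summing over all zeros, where the ring $A_j$ contributes $N_j$ terms, we obtain
\[
\log\frac1{|B(z)|}=\sum_j\sum_{a\in A_j}\log\frac1{\rho(z,a)}\le C\sum_jN_j2^{-|j-k|}=CN_k^*.\qedhere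
\]
\end{proof}

\subsection{The descent}

\begin{proof}[Proof of Theorem~\ref{thm:model}]
Let $C$ be the constant of Lemma~\ref{lem:lower} and assume $\sum_ke^{-CN_k^*}=\infty$. Given $m\ge1$, choose $K>m$ with $\Sigma:=\sum_{k=m}^{K-1}e^{-CN_k^*}\ge1$ and let $p_k=e^{-CN_k^*}/\Sigma$ for $m\le k<K$. Then
\[
\sum_{k=m}^{K-1}p_k=1,\qquad p_k\le e^{-CN_k^*}.
\]
The divergence of the series is used exactly here. It allows a total descent of $1$ in steps no larger than the lower bound for $|B|$. Fix $\theta\in C^\infty(\mathbb R)$ with $0\le\theta\le1$, $\theta(s)=1$ for $s\le\frac23$, $\theta(s)=0$ for $s\ge\frac34$, and put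
\[
\psi_m(z)=1-\sum_{k=m}^{K-1}p_k\,\theta(2^k|1-z|).
\]
We verify the hypotheses of Lemma~\ref{lem:dbar}.

\emph{Values.} The function $\psi_m$ is real, smooth in $\mathbb D$, has values in $[0,1]$, and is locally constant off $\bigcup_{m\le k<K}S_k$. This finite union is closed in $\mathbb D$ and misses $A$, so $\psi_m$ is constant near each point of $A$. Let $a\in A_j$. If $j\le m$, then $2^k|1-a|\ge2^{k-j}\cdot\frac79>\frac34$ for all $k\ge m$, so $\psi_m(a)=1$. If $j\ge K$, then $2^k|1-a|\le2^{k-j}\cdot\frac97\le\frac9{14}<\frac23$ for all $k\le K-1$, so $\psi_m(a)=1-\sum p_k=0$. Thus $\psi_m$ is zero at all but finitely many points of $A$, and $\psi_m\to1$ at each point of $A$ as $m\to\infty$.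

\emph{Size of $\mu_m$.} On $S_k$, $m\le k<K$, only the $k$-th term of the sum varies, and $2^k\le\frac3{4|1-z|}$. So
\[
|\bar\partial\psi_m(z)|\le\tfrac12\,p_k2^k\sup|\theta'|\le\frac{C_1p_k}{|1-z|},\qquad C_1=\tfrac38\sup|\theta'| .
\]
By Lemma~\ref{lem:lower} and the choice of $p_k$,
\[
|\mu_m(z)|\le\frac{C_1p_ke^{CN_k^*}}{|1-z|}\le\frac{C_1}{|1-z|} .
\]
Off $\bigcup_{m\le k<K}S_k$ we have $\mu_m=0$. On this union $|1-z|\ge\frac23\,2^{-(K-1)}$, so $\mu_m$ is bounded.

\emph{Carleson bound.} It remains to see that $dA/|1-z|$ is a Carleson measure. A box $Q$ of side $h$ has area at most $h^2$. Among sets of given area, the integral of $1/|1-z|$ is largest for a disk centered at $1$, so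
\[
\int_Q\frac{dA}{|1-z|}\le\int_{|u|\le h/\sqrt\pi}\frac{dA(u)}{|u|}=2\sqrt\pi\,h .
\]
Hence the measures $|\mu_m|\,dA$ are Carleson with the common bound $2\sqrt\pi\,C_1$, and $B$ is good by Lemma~\ref{lem:dbar}.

\emph{Logarithmic growth.} Let $N_k=\lceil c\log(k+1)\rceil$ with $c>0$. Then $N_k\ge1$ and $\sum N_k2^{-k}<\infty$. We have $j+1\le(k+1)(1+|j-k|)$ and $\sum_j2^{-|j-k|}\le3$. Since $N_j\le1+c\log(j+1)$,
\[
N_k^*\le3+3c\log(k+1)+cC_2,\qquad C_2=2\sum_{i\ge1}2^{-i}\log(1+i).
\]
Therefore $e^{-CN_k^*}\ge e^{-C(3+cC_2)}(k+1)^{-3Cc}$. If $3Cc\le1$, then $\sum_ke^{-CN_k^*}=\infty$ and $B$ is good. If $c>2/\log2$, then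
\[
\sum_k2^{-N_k/2}\le\sum_k(k+1)^{-c(\log2)/2}<\infty ,
\]
and $B$ is bad by Theorem~\ref{thm:neg}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CRM}
\emph{A Class Of Interpolating Blaschke Products And Best Approximation In $L^p$ For $p<1$},
\url{http://www.crm.cat/en/Publications/Publications/2002/Preprints/513.pdf}

\bibitem{Garnett}
Garnett, \emph{Bounded Analytic Functions}.

\end{thebibliography}

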